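# The Borel Conjecture at an inaccessible cardinal

## $\mathrm{BC}(\kappa)$ in a Radin extension: the statements

**Hypothesis $(H)_\theta$.** There is an elementary embedding $j:V\to M$ with $M$ transitive, $\operatorname{crit}(j)=\kappa$ and $V_{\kappa+2}\subseteq M$; and $\theta$ is a regular cardinal with $\kappa^{++}\le\theta\le 2^\kappa$.

**Theorem 1 (ZFC).** Assume $(H)_\theta$. There is a $\kappa^+$-c.c. forcing $R_u$ of size $\le 2^\kappa$ such that in $V[G]$:

1. $\kappa$ is inaccessible, cardinals $\ge\kappa$ are preserved, $2^\kappa=(2^\kappa)^V$;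
2. for every $X\subseteq 2^\kappa$ with $|X|>\kappa$ there is $f\in\kappa^\kappa$ with infinite values such that there is no sequence $(Y_i)_{i<\kappa}$ with $Y_i\subseteq 2^{f(i)}$, $|Y_i|\le|f(i)|$ and $X\subseteq\bigcup_{i}\bigcup_{\eta\in Y_i}[\eta]$;
3. $\mathrm{BC}(\kappa)$;
4. $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$, while $\operatorname{cov}(\mathcal M_\kappa)=\operatorname{non}(\mathrm{SMZ}_\kappa)=\kappa^+$.

**Theorem 2.** If "ZFC + there is a supercompact cardinal" is consistent, so is "ZFC + $\mathrm{BC}(\kappa)$ for some inaccessible $\kappa$".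

**Theorem 3 (ZFC).** If $\kappa$ is inaccessible and $\mathrm{BC}(\kappa)$ holds, then $\mathfrak b(\kappa)\ge\kappa^{++}$ (so $2^\kappa\ge\kappa^{++}$) and $\operatorname{cov}(\mathcal M_\kappa)=\kappa^+$.

In plain words: a set of $\kappa$-reals is strong measure zero if, however small we prescribe the sizes of $\kappa$ many basic neighborhoods, some neighborhoods of those sizes cover it. The Borel Conjecture at $\kappa$ says that only the sets of size at most $\kappa$ have this property. Theorem 2 answers "yes" to the question whether this can happen at an inaccessible $\kappa$, assuming the consistency of a supercompact cardinal. Theorem 1 produces the model, and its item 2 is stronger than needed: a set of size $>\kappa$ cannot even be covered when at place $i$ we may use $|f(i)|$ many neighborhoods of size $f(i)$ instead of one. Theorem 3 says that two features of the model in item 4 had to be there. No claim is made about the exact consistency strength.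

The forcing $R_u$ is Radin forcing with a measure sequence of length $\theta$. It keeps $\kappa$ inaccessible but is not ${<}\kappa$-distributive (checked below, after (E5)).

## Strong measure zero in $2^\kappa$: small sets and the whole space

Throughout, $\kappa$ is inaccessible, so $\kappa^{<\kappa}=2^{<\kappa}=|V_\kappa|=\kappa$. For $\eta\in2^{<\kappa}$ let $[\eta]=\{b\in 2^\kappa:\eta\lhd b\}$, where $\eta\lhd\nu$ means that $\eta$ is an initial segment of $\nu$. These sets form a base of clopen sets for the topology of $2^\kappa$; the topology of $\kappa^\kappa$ is defined in the same way. We identify elements of $2^\delta$ with subsets of $\delta$.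

**Definition (following Halko).** $X\subseteq 2^\kappa$ is *strong measure zero* if for every $f\in\kappa^\kappa$ there are $\eta_i\in 2^{f(i)}$ $(i<\kappa)$ with $X\subseteq\bigcup_{i<\kappa}[\eta_i]$. $\mathrm{BC}(\kappa)$ is the statement: a subset of $2^\kappa$ is strong measure zero iff it has cardinality $\le\kappa$.

**Definition.** For $g,h\in\kappa^\kappa$ write $g\le^*h$ if there is $\varepsilon<\kappa$ with $g(i)\le h(i)$ for all $i\ge\varepsilon$. Then $\mathfrak b(\kappa)$ is the least size of a $\le^*$-unbounded family and $\mathfrak d(\kappa)$ the least size of a family that $\le^*$-dominates every $g\in\kappa^\kappa$. A set is in $\mathcal M_\kappa$ if it is contained in a union of at most $\kappa$ nowhere dense subsets of $2^\kappa$; $\operatorname{cov}(\mathcal M_\kappa)$ is the least number of members of $\mathcal M_\kappa$ that cover $2^\kappa$; and $\operatorname{non}(\mathrm{SMZ}_\kappa)$ is the least size of a subset of $2^\kappa$ that is not strong measure zero.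

Recall that $\kappa^+\le\mathfrak b(\kappa)\le\mathfrak d(\kappa)\le 2^\kappa$. The first inequality holds since $(g_\zeta)_{\zeta<\kappa}$ is bounded by $i\mapsto\sup_{\zeta\le i}g_\zeta(i)$. The second holds since a dominating family bounded by $h$ could not dominate $h+1$.

Three cases by hand.

*Sets of size at most $\kappa$.* If $X\subseteq\{x_i:i<\kappa\}$ and $f$ is given, put $\eta_i=x_i\upharpoonright f(i)$. So $X$ is strong measure zero, and one direction of $\mathrm{BC}(\kappa)$ is free.

*The whole space.* Let $f(i)=i+1$. Given $\eta_i\in2^{i+1}$, let $x(i)=1-\eta_i(i)$. Then $x\notin[\eta_i]$ for all $i$, so $2^\kappa$ is not strong measure zero.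

*Only fast functions matter.* If $f\le f'$ pointwise, a cover for $f'$ yields one for $f$ by truncating each $\eta_i$. So to refute strong measure zero one wants $f$ to grow quickly.

Halko and Shelah showed that $\mathrm{BC}(\kappa)$ is false for every successor cardinal $\kappa$ with $\kappa^{<\kappa}=\kappa$. This is why we look at inaccessible $\kappa$.

## Necessary features: large $\mathfrak b(\kappa)$, few Cohen reals

Before building a model we find out what it must look like.

**Proposition 4.** $\kappa^+\le\operatorname{cov}(\mathcal M_\kappa)\le\operatorname{non}(\mathrm{SMZ}_\kappa)$. Under $\mathrm{BC}(\kappa)$ all three are equal.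

*Proof.* The first inequality is the Baire category theorem for $2^\kappa$: given $\kappa$ many nowhere dense sets, build an increasing continuous sequence of length $\kappa$ in $2^{<\kappa}$ whose $(i+1)$st member avoids the $i$th set; it stays in $2^{<\kappa}$ at limits because $\kappa$ is regular.

For the second, let $|X|<\operatorname{cov}(\mathcal M_\kappa)$ and $f\in\kappa^\kappa$; by truncation we may assume $f(i)\ge1$. Decompose $\kappa$ into consecutive intervals $I_i$ of order type $f(i)$. For $c\in2^\kappa$ let $c_i\in2^{f(i)}$ be the transfer of $c\upharpoonright I_i$. For each $x$ the set $\{c:\forall i\ c_i\ne x\upharpoonright f(i)\}$ is closed and nowhere dense, since any $\nu\in2^{<\kappa}$ can be extended so as to make $c_i=x\upharpoonright f(i)$ for some $I_i$ beyond $\operatorname{dom}(\nu)$. So some $c$ lies in none of these sets for $x\in X$, and then $X\subseteq\bigcup_i[c_i]$. Hence every set of size $<\operatorname{cov}(\mathcal M_\kappa)$ is strong measure zero.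

Under $\mathrm{BC}(\kappa)$ a set of size $\kappa^+$ is not strong measure zero, and sets of size $\le\kappa$ always are; so $\operatorname{non}(\mathrm{SMZ}_\kappa)=\kappa^+$. $\square$

*Proof of Theorem 3.* The statement on $\operatorname{cov}(\mathcal M_\kappa)$ is in Proposition 4. Now suppose $\mathfrak b(\kappa)=\kappa^+$; we construct a strong measure zero set of size $\kappa^+$.

From an unbounded family $\{h_\xi:\xi<\kappa^+\}$ choose recursively strictly increasing $g_\xi\in\kappa^\kappa$ with $h_\xi\le^*g_\xi$ and $g_\zeta+1\le^*g_\xi$ for $\zeta<\xi$; this is possible since $\kappa$ many functions are bounded. So $(g_\xi)$ is a $\le^*$-increasing, unbounded sequence of distinct strictly increasing functions. Let $x_\xi\in2^\kappa$ be the characteristic function of $\operatorname{ran}(g_\xi)$ and $X=\{x_\xi:\xi<\kappa^+\}$. A strictly increasing function is determined by its range, so $|X|=\kappa^+$.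

Let $f\in\kappa^\kappa$. Split $\kappa=I\cup J$ into disjoint sets of size $\kappa$. Let $Q$ be the set of eventually zero elements of $2^\kappa$; $|Q|=2^{<\kappa}=\kappa$. Choose $\eta_i\in2^{f(i)}$ $(i\in I)$ with $Q\subseteq U:=\bigcup_{i\in I}[\eta_i]$. For $\nu\in2^{<\kappa}$ let $\ell_\nu$ be the length of some $\eta_i$, $i\in I$, with $\nu^\frown\vec0\in[\eta_i]$. As $2^{|\alpha|}<\kappa$ for $\alpha<\kappa$ and $\kappa$ is regular, there is a nondecreasing $e:\kappa\to\kappa$ with $e(\alpha)>\max(\alpha,\ell_\nu)$ for all $\nu\in2^\alpha$.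

If $x_\xi\notin U$, then for every $\alpha$ the function $x_\xi$ takes the value $1$ somewhere in $[\alpha,e(\alpha))$: otherwise, with $\nu=x_\xi\upharpoonright\alpha$, it would agree with $\nu^\frown\vec0$ up to $\ell_\nu$ and lie in $U$. Define $E(i)=e(\sup_{k<i}E(k))$. Then $x_\xi\notin U$ implies $g_\xi(i)<E(i)$ for all $i$, by induction: since $g_\xi$ is strictly increasing,
$$g_\xi(i)=\min\Big(\operatorname{ran}(g_\xi)\setminus\sup_{k<i}(g_\xi(k)+1)\Big)<e\Big(\sup_{k<i}(g_\xi(k)+1)\Big)\le e\Big(\sup_{k<i}E(k)\Big)=E(i).$$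
The set of $\xi$ with $g_\xi\le E$ pointwise is bounded in $\kappa^+$, since otherwise $g_\xi\le^*E$ for all $\xi$. So at most $\kappa$ points of $X$ lie outside $U$, and they are covered by $[\eta_i]$, $i\in J$, for suitable $\eta_i\in2^{f(i)}$. Thus $X$ is strong measure zero and $\mathrm{BC}(\kappa)$ fails. $\square$

So we must add many dominating functions. The first thing one would try is $\kappa$-Hechler forcing, many times. Its conditions are pairs $(s,F)$, $s\in\kappa^{<\kappa}$, $F\in\kappa^\kappa$, with $(s',F')\le(s,F)$ iff $s'$ end-extends $s$, $F'\ge F$ pointwise, and $s'(i)\ge F(i)$ for $i\in\operatorname{dom}(s')\setminus\operatorname{dom}(s)$. The generic $d$ dominates all ground-model functions. It also produces a $\kappa$-Cohen real, that is, a generic for $2^{<\kappa}$ ordered by end-extension: let $c(i)$ be the parity of $n$ where $d(i)=\text{limit}+n$. Given $(s,F)$ and a dense set $D\subseteq2^{<\kappa}$ in the ground model, extend the parity string of $s$ to some $\nu\in D$ and realize $\nu$ by choosing each new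 value as $F(i)$ or $F(i)+1$. So $c$ meets $D$.

This stops the approach at an exact point. Suppose a model $W$ is reached through inner models $W_\beta\supseteq W_0$ such that each $f\in\kappa^\kappa\cap W$ lies in some $W_\beta$, and $W$ contains a function Hechler generic over each $W_\beta$. Then $X=2^\kappa\cap W_0$ is strong measure zero in $W$. Indeed, given $f$ (with $f\ge1$), take $\beta$ with $f\in W_\beta$ and $c\in W$ that is $\kappa$-Cohen over $W_\beta$. For $x\in X$ the set of $\nu$ which transfer to $x\upharpoonright f(i)$ on some $I_i\subseteq\operatorname{dom}(\nu)$ is dense and in $W_\beta$, so $c_i=x\upharpoonright f(i)$ for some $i$. If $|2^\kappa\cap W_0|\ge\kappa^+$ in $W$, then $\mathrm{BC}(\kappa)$ fails in $W$. We need dominating functions that do not bring Cohen reals along. In Radin forcing they come from the generic set of points below $\kappa$.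

## From a supercompact cardinal to $(H)_{\kappa^{++}}$

*Proof of Theorem 2 from Theorem 1.* Recall that $\kappa$ is supercompact if for every $\mu$ there is an elementary $j:V\to M$ with critical point $\kappa$, $j(\kappa)>\mu$, and $M$ transitive and closed under $\mu$-sequences. By Laver's theorem, if $\kappa$ is supercompact there is a forcing extension in which $\kappa$ is supercompact and remains so after every ${<}\kappa$-directed closed forcing. Over that model force with $\mathrm{Add}(\kappa,\kappa^{++})$. It is ${<}\kappa$-directed closed and $\kappa^+$-c.c., so $\kappa^+$ and $\kappa^{++}$ are preserved, $\kappa$ is still supercompact, and now $2^\kappa\ge\kappa^{++}$.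

In this model take $j:V\to M$ with critical point $\kappa$ and $M$ closed under $|V_{\kappa+2}|$-sequences. Then $V_\kappa\subseteq M$. A subset of $V_\kappa$ or of $V_{\kappa+1}$ is the range of a sequence of length $\le|V_{\kappa+2}|$, so $V_{\kappa+1}\subseteq M$ and then $V_{\kappa+2}\subseteq M$. So $(H)_{\kappa^{++}}$ holds. By Theorem 1, the further extension by $R_u$ satisfies "$\kappa$ is inaccessible and $\mathrm{BC}(\kappa)$". $\square$

It remains to prove Theorem 1.

## $\kappa$ names cannot catch $\kappa^+$ names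

The engine of the proof is a counting lemma.

**Lemma 5.** Let $P$ be $\kappa^+$-c.c. Let $x_\xi$ $(\xi<\kappa^+)$ and $z_i$ $(i<\kappa)$ be $P$-names for elements of $2^\kappa$ with $\Vdash x_\xi\ne x_\eta$ for $\xi\ne\eta$. Then there is $\xi$ such that $\Vdash x_\xi\ne z_i$ for all $i<\kappa$.

*Proof.* Fix $i$. For each $\xi$ with $\not\Vdash x_\xi\ne z_i$ choose $r_\xi\Vdash x_\xi=z_i$. A common extension of $r_\xi$ and $r_\eta$ would force $x_\xi=x_\eta$, so these $r_\xi$ are pairwise incompatible and there are at most $\kappa$ such $\xi$. Altogether at most $\kappa\cdot\kappa=\kappa$ indices are bad for some $i$, so some $\xi<\kappa^+$ is bad for none. $\square$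

How could it be used? A Radin generic provides many points $\delta<\kappa$, each with a local forcing $R_w$ such that subsets of $\delta$ in $V[G]$ have $R_w$-names. Let $f$ take such $\delta$ as values. Then $x_\xi\upharpoonright\delta$ becomes an $R_w$-name $x^\xi_w$, and the at most $|\delta|$ members of the $Y_i$'s living at $\delta$ become $R_w$-names $z^w_k$, $k<\delta$. We would like a $\xi$ with $\Vdash_{R_w}x^\xi_w\neq z^w_k$ for all $k$ and many $w$.

Applying Lemma 5 to $R_w$ itself is hopeless: there are at most $2^{|R_w\times\delta|}<\kappa$ names of this kind, so some single name equals $x^\xi_w$ for $\kappa^+$ many $\xi$. What does work is to apply $j$, so that $w$ is replaced by a sequence $u\upharpoonright\tau$ with first entry $\kappa$, and $x^\xi_w$ by an $R_{u\upharpoonright\tau}$-name for an element of $2^\kappa$. There we have $\kappa^+$ names against $\kappa$ names and a $\kappa^+$-c.c. forcing, as in Lemma 5. Elementarity carries the conclusion back to many $w$. What must be shown is that the $\kappa^+$ names are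 forced to be different by $R_{u\upharpoonright\tau}$. This holds for large $\tau$, and to find one $\tau$ for all $\kappa^+$ pairs we need $\theta>\kappa^+$ regular. That is where $\theta\ge\kappa^{++}$ enters.

## Good sequences of measures

For a sequence $w$ whose domain is an ordinal $\operatorname{lh}(w)\ge1$, write $\kappa(w)=w(0)$. Write $v\prec w$ for $v\in V_{\kappa(w)}$ (we use this for arbitrary sets $v$).

**Definition.** The class $\mathcal G$ of *good* sequences is defined by recursion on $\kappa(w)$; write $\mathcal G_\lambda=\mathcal G\cap V_\lambda$. The sequence $w$ is good iff $\lambda:=\kappa(w)$ is inaccessible and for each $0<\alpha<\operatorname{lh}(w)$, $w(\alpha)$ is an ultrafilter on $V_\lambda$ containing $\mathcal G_\lambda$ such that (G1)–(G4) hold. Here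
$$F(w):=\{A\subseteq\mathcal G_{\kappa(w)}:A\in w(\beta)\text{ for all }0<\beta<\operatorname{lh}(w)\}.$$

* (G1) $w(\alpha)$ is $\lambda$-complete; $\{x\in\mathcal G_\lambda:v\prec x\}\in w(\alpha)$ for $v\in V_\lambda$; and if $A_a\in w(\alpha)$ for $a\in V_\lambda$, then $\{x\in\mathcal G_\lambda:\forall a\in V_{\kappa(x)}\ x\in A_a\}\in w(\alpha)$.
* (G2) If $A\in F(w\upharpoonright\alpha)$, then $\{x\in\mathcal G_\lambda:A\cap V_{\kappa(x)}\in F(x)\}\in w(\alpha)$.
* (G3) If $0<\beta<\alpha$ and $A\in w(\beta)$, then $\{x\in\mathcal G_\lambda:\exists\beta'\in(0,\operatorname{lh}(x))\ A\cap V_{\kappa(x)}\in x(\beta')\}\in w(\alpha)$.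
* (G4) If $B_x\in F(x)$ for $x\in\mathcal G_\lambda$, there is $B\in F(w\upharpoonright\alpha)$ with $\{x\in\mathcal G_\lambda:B_x=B\cap V_{\kappa(x)}\}\in w(\alpha)$.

(G1) is normality. (G2)–(G4) say that a $w(\alpha)$-typical $x$ looks like a small copy of $w\upharpoonright\alpha$: large sets for $w\upharpoonright\alpha$ stay large for $x$, a set large for an earlier measure is large for some measure of $x$, and a choice of large sets for the $x$'s comes from one large set for $w\upharpoonright\alpha$.

**Example (length 1).** For $\lambda$ inaccessible, $w=\langle\lambda\rangle$ is good, since there is nothing to check. $F(w)$ consists of all subsets of $\mathcal G_\lambda$; in particular $\emptyset\in F(w)$. If $\operatorname{lh}(w)>1$, then $\emptyset\notin F(w)$.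

**Example (length 2).** Let $N$ be a normal measure on $\lambda$, and put $w(0)=\lambda$, $w(1)=\{A\subseteq V_\lambda:\{\alpha:\langle\alpha\rangle\in A\}\in N\}$. This is good. $N$ concentrates on inaccessible $\alpha$, so $\mathcal G_\lambda\in w(1)$. A bijection $\lambda\to V_\lambda$ maps $\alpha$ onto $V_\alpha$ for club many $\alpha$, so normality of $N$ gives (G1). (G2) holds since $F(\langle\alpha\rangle)$ contains all subsets of $\mathcal G_\alpha$, and (G3) is vacuous. For (G4), let $B$ be the set of $y\in\mathcal G_\lambda$ with $y\in B_{\langle\alpha\rangle}$ for $N$-many $\alpha$; by normality, for $N$-many $\alpha$ all $y\in V_\alpha$ satisfy $y\in B_{\langle\alpha\rangle}\iff y\in B$. Conversely, for every good $w$ with $\operatorname{lh}(w)\ge2$, (G2) with $\alpha=1$ and $A=\emptyset$ gives $\{x:\emptyset\in F(x)\}=\{x\in\mathcal G_\lambda:\operatorname{lh}(x)=1\}\in w(1)$.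

We collect simple consequences. If $v\prec w$ are good, then $\kappa(v)<\kappa(w)$ and $V_{\kappa(v)}\subseteq V_{\kappa(w)}$, so $\prec$ is transitive on $\mathcal G$; also $a\prec v\prec w$ implies $a\prec w$ for any set $a$. Nonempty initial segments of good sequences are good, and $F(w)\subseteq F(w\upharpoonright\alpha)$ for $1\le\alpha\le\operatorname{lh}(w)$. So by (G2) applied at every $\alpha$,
$$A\in F(w)\ \Longrightarrow\ \{x\in\mathcal G_{\kappa(w)}:A\cap V_{\kappa(x)}\in F(x)\}\in F(w).\tag{1}$$
By (G1), $F(w)$ is closed under intersections of at least one and fewer than $\kappa(w)$ sets, and under diagonal intersections: if $I\subseteq V_{\kappa(w)}$ and $A_a\in F(w)$ for $a\in I$, then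
$$\Delta_{a\in I}A_a:=\{x\in\mathcal G_{\kappa(w)}:\forall a\in I\cap V_{\kappa(x)}\ x\in A_a\}\in F(w)$$
(put $A_a=\mathcal G_{\kappa(w)}$ for $a\notin I$).

From now on we use these facts on the embedding $j$ of $(H)_\theta$: $j(a)=a$ for $a\in V_\kappa$; $j(A)\cap V_\kappa=A$ for $A\subseteq V_\kappa$; and for a sequence $\vec A=(A_a)$ indexed by $a\in V_\kappa$, $j(\vec A)_a=j(A_a)$ for $a\in V_\kappa$.

**Lemma 6.** Assume $(H)_\theta$. Put $u(0)=\kappa$ and $u(\alpha)=\{A\subseteq V_\kappa:u\upharpoonright\alpha\in j(A)\}$ for $0<\alpha<\theta$. Then $u$, of length $\theta$, is well defined and good, and $u\upharpoonright\alpha\in M$ for $1\le\alpha<\theta$.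

*Proof.* By induction on $1\le\alpha<\theta$ we show that if $u\upharpoonright\alpha$ is defined and good, then it is in $M$ and $u\upharpoonright(\alpha+1)$ is good. The case $\alpha=1$ starts since $\kappa$ is inaccessible, and limits are clear because goodness is a condition on each index separately; for the same reason $u$ itself is then good.

**Step 1: $u\upharpoonright\alpha\in M$.** Fix an injection $e:\alpha\to\mathcal P(\kappa)$, possible as $\alpha<2^\kappa$. Code a pair $(a,b)$ of subsets of $V_\kappa$ by $a\times\{0\}\cup b\times\{1\}\subseteq V_\kappa$. Then $\{(e(\beta),e(\gamma)):\beta\le\gamma<\alpha\}$ and $\{(e(\beta),A):0<\beta<\alpha,\ A\in u(\beta)\}$ become sets of subsets of $V_\kappa$, that is, elements of $V_{\kappa+2}\subseteq M$. From the first, $M$ recovers $\alpha$ and $e$ by transitive collapse; from the second it then recovers $u\upharpoonright\alpha$.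

**Step 2: $u(\alpha)$ is an ultrafilter containing $\mathcal G_\kappa$.** We show $u\upharpoonright\alpha\in j(\mathcal G_\kappa)$, which suffices. Whether $x\in V_\kappa$ is good depends only on objects in $V_\kappa$, so $\mathcal G\cap V_\kappa$ is the same in $M$ and $V$. Goodness of $u\upharpoonright\alpha$ involves only $\mathcal G_\kappa$, subsets of $V_\kappa$, and families of subsets of $V_\kappa$ indexed by subsets of $V_\kappa$, which are coded by subsets of $V_\kappa$. Since $V_{\kappa+1}\subseteq M$, $u\upharpoonright\alpha$ is good in $M$. Since $\mathcal P(\kappa)^M=\mathcal P(\kappa)$ and $j(\kappa)$ is inaccessible in $M$, $\alpha<2^\kappa\le|\mathcal P(\kappa)|^M<j(\kappa)$, and so $u\upharpoonright\alpha\in V^M_{j(\kappa)}$. By elementarity $j(\mathcal G_\kappa)$ consists of the sequences in $V^M_{j(\kappa)}$ that are good in $M$.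

**Step 3: (G1)–(G4) for $u(\alpha)$.** Note $F^M(u\upharpoonright\alpha)=F(u\upharpoonright\alpha)$ and $\kappa(u\upharpoonright\alpha)=\kappa$. In each case we check that $u\upharpoonright\alpha$ is in the $j$-image of the set in question.

* (G1): $\kappa$-completeness is clear since $\operatorname{crit}(j)=\kappa$. For $v\in V_\kappa$, $j(v)=v\prec u\upharpoonright\alpha$. For the diagonal intersection, $u\upharpoonright\alpha\in j(A_a)=j(\vec A)_a$ for all $a\in V_\kappa=V_{\kappa(u\upharpoonright\alpha)}$.
* (G2): $j(A)\cap V_\kappa=A\in F(u\upharpoonright\alpha)$.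
* (G3): $j(A)\cap V_\kappa=A\in(u\upharpoonright\alpha)(\beta)$, and $0<\beta<\alpha=\operatorname{lh}(u\upharpoonright\alpha)$.
* (G4): let $B=j(\vec B)_{u\upharpoonright\alpha}\in F(u\upharpoonright\alpha)$. Then $j(B)\cap V_\kappa=B=j(\vec B)_{u\upharpoonright\alpha}$. $\square$

The next lemma separates the measures. It is what lets us change sets at the single measure $u(\tau)$ without disturbing the others.

**Lemma 7.** For each $0<\tau<\theta$ there is $h_\tau:\kappa\to\mathrm{Ord}$ such that for $\Gamma_\tau:=\{x\in\mathcal G_\kappa:\operatorname{lh}(x)=h_\tau(\kappa(x))\}$ and all $0<\sigma<\theta$: $\Gamma_\tau\in u(\sigma)\iff\sigma=\tau$.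

*Proof.* Fix well-orders $<_\alpha$ of $\mathcal P(\alpha)$ $(\alpha<\kappa)$. Then $j(\vec<)_\kappa$ well-orders $\mathcal P(\kappa)$, in type $\ge2^\kappa\ge\theta$. Let $x_\tau\subseteq\kappa$ have rank $\tau$ in it, and let $h_\tau(\alpha)$ be the $<_\alpha$-rank of $x_\tau\cap\alpha$. Then $j(h_\tau)(\kappa)$ is the $j(\vec<)_\kappa$-rank of $j(x_\tau)\cap\kappa=x_\tau$, which is $\tau$. So $u\upharpoonright\sigma\in j(\Gamma_\tau)$ iff $\operatorname{lh}(u\upharpoonright\sigma)=\tau$ iff $\sigma=\tau$. $\square$

For instance, $u\upharpoonright2$ has length $2$, so $\{x\in\mathcal G_\kappa:\operatorname{lh}(x)=2\}\in u(2)$; for $\tau=2$ the constant function with value $2$ would do as $h_\tau$. For $\tau\ge\kappa$ no constant below $\kappa$ will do, since constants below $\kappa$ are fixed by $j$.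

## The forcing $R_w$

**Definition.** For good $w$, $R_w$ consists of all $p=\langle(w_0,B_0),\dots,(w_m,B_m)\rangle$ with $w_m=w$, all $w_i$ good, $w_0\prec\dots\prec w_m$, $B_i\in F(w_i)$, and $w_{i-1}\prec x$ for all $x\in B_i$ $(i\ge1)$. The $w_i$ *occur* in $p$. Let $q=\langle(v_0,C_0),\dots,(v_n,C_n)\rangle\le p$ iff there are $k_0<\dots<k_m=n$ with $v_{k_i}=w_i$, $C_{k_i}\subseteq B_i$, and $v_k\in B_i$, $C_k\subseteq B_i$ whenever $k_{i-1}<k<k_i$ (with $k_{-1}=-1$).

So we may shrink sets, and we may insert before $w_i$ new entries taken from $B_i$. Note $\kappa(w_0)<\dots<\kappa(w_m)$, so the $k_i$ are unique; and every sequence occurring in $p$ occurs in each $q\le p$.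

*Transitivity.* Let $q\le p$ via $(k_i)_{i\le m}$ and $r=\langle(y_0,E_0),\dots\rangle\le q$ via $(l_k)_{k\le n}$. Then $r\le p$ via $(l_{k_i})_{i\le m}$. First, $y_{l_{k_i}}=v_{k_i}=w_i$ and $E_{l_{k_i}}\subseteq C_{k_i}\subseteq B_i$. Now let $l_{k_{i-1}}<l<l_{k_i}$ (with $l_{-1}=-1$) and take $k$ with $l_{k-1}<l\le l_k$; then $k_{i-1}<k\le k_i$. If $l=l_k$, then $k<k_i$, so $y_l=v_k\in B_i$ and $E_l\subseteq C_k\subseteq B_i$. If $l<l_k$, then $y_l\in C_k\subseteq B_i$ and $E_l\subseteq C_k\subseteq B_i$.

**Definition.** Let $u$ be good. A *stem* of $R_u$ is $\emptyset$ or an element $r$ of some $R_w$ with $w\in\mathcal G_{\kappa(u)}$; in the latter case $\operatorname{top}(r)=w$. For stems, $r'\le r$ means that both belong to the same $R_w$ and $r'\le r$ there, or $r'=r=\emptyset$. Put $A/w=\{x\in A:w\prec x\}$ and $A/\operatorname{top}(\emptyset)=A$; "$\operatorname{top}(\emptyset)\prec x$" is true for all $x$. We write $r^\frown(u,A)$ for $r$ followed by $(u,A/\operatorname{top}(r))$, and similarly for longer concatenations: each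 set is trimmed to elements $\succ$ the preceding sequence.

Trimming keeps sets in the relevant $F$, by (G1). Every condition of $R_u$ has the form $r^\frown(u,A)$ with $A\in F(u)$; the weakest is $(u,\mathcal G_{\kappa(u)})$. If $r\in R_w$, then $r$ is a finite sequence of pairs $(w_i,B_i)$ with $w_i\in V_{\kappa(w)}\cup\{w\}$ and $B_i\subseteq V_{\kappa(w)}$. Hence, $\kappa(x)$ being a limit ordinal, $w\prec x$ implies $r\in V_{\kappa(x)}$; and $R_w\in V_{\kappa(u)}$ if $w\in V_{\kappa(u)}$. Consequently, if $I$ is a set of stems and $A_r\in F(u)$ for $r\in I$,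
$$\big(\Delta_{r\in I}A_r\big)/\operatorname{top}(r)\subseteq A_r\qquad(r\in I).\tag{2}$$

**(E1) Inserting one entry.** *If $v\in A$, $\operatorname{top}(r)\prec v$, $B\in F(v)$ and $B/\operatorname{top}(r)\subseteq A$, then $r^\frown(v,B)^\frown(u,A)\le r^\frown(u,A)$.* Indeed $v\in A/\operatorname{top}(r)$, $B/\operatorname{top}(r)\subseteq A/\operatorname{top}(r)$, and $A/v\subseteq A/\operatorname{top}(r)$ by transitivity of $\prec$.

**(E2) Strengthening the two parts.** *If $r'\le r$ are stems and $A'/\operatorname{top}(r)\subseteq A$, then $r'^\frown(u,A')\le r^\frown(u,A)$.* Use the indices witnessing $r'\le r$ and the last index.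

**(E3) Shape of extensions.** *$q\le r^\frown(u,A)$ iff $q=r'^\frown(v_1,C_1)^\frown\cdots^\frown(v_k,C_k)^\frown(u,C)$ for some $k\ge0$ with $r'\le r$, $v_i\in A$, $C_i\subseteq A$, $C\subseteq A$, where the $C$'s are the sets literally occurring in $q$.* If $q\le r^\frown(u,A)$, cut $q$ after the entry matched with the last entry of $r$ (nothing to cut if $r=\emptyset$). The first part is some $r'\le r$; the remaining sequences and sets are elements, respectively subsets, of $A/\operatorname{top}(r)$. Conversely, in a condition of the displayed form all $v_i$ and all elements of the $C_i$ and of $C$ are $\succ\operatorname{top}(r)$ by transitivity, so the indices for $r'\le r$ together with the last index witness $q\le r^\frown(u,A)$. In particular: *if $q\le r^\frown(u,A)$ and $(v,C)$ is an entry of $q$ with $v\ne u$ and (if $r\ne\emptyset$) $\kappa(v)>\kappa(\operatorname{top}(r))$, then $v\in A$ and $C\subseteq A$.*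

**(E4) Chain condition.** *Conditions with the same stem are compatible, and $R_u$ is $\kappa(u)^+$-c.c.* The condition $r^\frown(u,A\cap A')$ extends both $r^\frown(u,A)$ and $r^\frown(u,A')$. All stems are in $V_{\kappa(u)}$, so there are only $\kappa(u)$ of them.

**(E5) Factoring at $w$.** *Let $w\in\mathcal G_{\kappa(u)}$. Let $Q_w$ be the set of $q\in R_u$ all of whose entries $(v,C)$ satisfy $w\prec v$ and $w\prec x$ for $x\in C$. Then $(r,q)\mapsto r^\frown q$ is an order isomorphism from $R_w\times Q_w$ onto $P_w:=\{p\in R_u:w\text{ occurs in }p\}$, and $P_w$ is the set of all conditions $\le p_w:=\langle(w,\mathcal G_{\kappa(w)}),(u,\mathcal G_{\kappa(u)}/w)\rangle$.* Clearly $r^\frown q\in P_w$. If $p\in P_w$, cut $p$ after the entry of $w$: the first part is in $R_w$, and the second is in $Q_w$, since all later sequences and all elements of later sets are $\succ w$. So the map is a bijection. If $r'\le r$ and $q'\le q$, concatenating the index sequences shows $r'^\frown q'\le r^\frown q$. Conversely, if $r'^\frown q'\le r^\frown q$,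 the entry of $w$ is matched with the entry of $w$, so the index sequence splits, giving $r'\le r$ and $q'\le q$. The last statement holds because in $p\in P_w$ everything before $w$ is in $\mathcal G_{\kappa(w)}$ and everything after it is in $\mathcal G$ and $\succ w$.

Let $G\subseteq R_u$ be generic, and let $w\ne u$ occur in some member of $G$ ("$w$ occurs in $G$"). Then $p_w\in G$, and by (E5) $G\cap P_w$ corresponds to a generic $G_w\times K$ for $R_w\times Q_w$, where $G_w=\{r\in R_w:r^\frown(u,\mathcal G_{\kappa(u)})\in G\}$ is $R_w$-generic over $V$. Two sequences occurring in $G$ with the same $\kappa(\cdot)$ are equal, since they occur in a common condition.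

**Example (length 2, and failure of distributivity).** Let $\operatorname{lh}(w)=2$, $\lambda=\kappa(w)$. We saw that $T=\{x\in\mathcal G_\lambda:\operatorname{lh}(x)=1\}\in F(w)$. Any condition $r^\frown(w,B)$ extends to $r^\frown(w,B\cap T)$. Below the latter, new entries $(x,C)$ above $\operatorname{top}(r)$ have $\operatorname{lh}(x)=1$, so $C$ can be replaced by $\emptyset\in F(x)$, and then nothing more can be inserted directly before $x$. So, by genericity, below each $x$ occurring in the generic only finitely many sequences above $\operatorname{top}(r)$ occur. By (E1) with $(x,\emptyset)$ and (G1), the $\kappa(x)$ are unbounded in $\lambda$. Thus $R_w$ adds a cofinal $\omega$-sequence to $\lambda$, as in Prikry forcing. For the $u$ of Lemma 6, $\{x:\operatorname{lh}(x)=2\}\in u(2)$; by (1) and (E1), below any condition of $R_u$ some $x$ of length 2 can be made to occur. So $R_u$ adds a new $\omega$-sequence of ordinals below $\kappa$ and is not ${<}\kappa$-distributive.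

## The Prikry property and local names

**Lemma 8 (Prikry property).** Let $u$ be good, $\operatorname{lh}(u)>1$, $w\in\mathcal G_{\kappa(u)}$, $\varphi$ a sentence of the forcing language of $Q_w$. Then some $(u,A)\in Q_w$ with $A\in F(u)$ decides $\varphi$.

*Proof.* Let $\kappa=\kappa(u)$. In this proof stems $t$ are those of $Q_w$ (the parts of conditions of $Q_w$ before the entry of $u$), and $\operatorname{top}(\emptyset)=w$. (E1)–(E4) and (2) hold with this convention, with the same proofs.

**Step 1: one measure-one set for all stems.** Let $L^0$ (respectively $L^1$) be the set of stems $t$ such that for some $A\in F(u)$, $t^\frown(u,A)$ forces $\varphi$ (respectively $\neg\varphi$). By (E4) they are disjoint. Choose such $A=A_t$ for $t\in L^0\cup L^1$ and let $A^0=\Delta_{t\in L^0\cup L^1}A_t\in F(u)$. By (2), $t^\frown(u,A^0)$ forces $\varphi$ for $t\in L^0$ and $\neg\varphi$ for $t\in L^1$. We want $\emptyset\in L^0\cup L^1$.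

**Step 2: if one measure thinks a one-entry extension of $t$ decides, so does $t$.** Let $H^i_t$ be the set of $v\in\mathcal G_\kappa$ with $\operatorname{top}(t)\prec v$ such that $t^\frown(v,B)\in L^i$ for some $B\in F(v)$. *Claim: if $H^i_t\in u(\alpha)$ for some $0<\alpha<\operatorname{lh}(u)$, then $t\in L^i$.*

Let $i=0$; the other case is the same. For $v\in H^0_t$ choose such a $B=B_v$; for other $v\in\mathcal G_\kappa$ put $B_v=\mathcal G_{\kappa(v)}$. Take $B\in F(u\upharpoonright\alpha)$ as in (G4), so $B_v=B\cap V_{\kappa(v)}$ for $u(\alpha)$-almost all $v$. Let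
$$A_<=\{v\in B\cap A^0:B\cap V_{\kappa(v)}\in F(v)\},\qquad A_==\{v\in H^0_t\cap A^0:B_v=B\cap V_{\kappa(v)}\},$$
$$A_>=\{v\in A^0:\exists\beta\in(0,\operatorname{lh}(v))\ A_=\cap V_{\kappa(v)}\in v(\beta)\}.$$
For $0<\beta<\alpha$, $A_<\in u(\beta)$ by $B\in F(u\upharpoonright\alpha)\subseteq F(u\upharpoonright\beta)$ and (G2). Also $A_=\in u(\alpha)$, and $A_>\in u(\beta)$ for $\beta>\alpha$ by (G3). So $A:=A_<\cup A_=\cup A_>\in F(u)$. We show $t^\frown(u,A)\Vdash\varphi$.

Let $q\le t^\frown(u,A)$ in $Q_w$, $q=t'^\frown(v_1,C_1)^\frown\cdots^\frown(v_k,C_k)^\frown(u,C)$ as in (E3): $t'\le t$, $v_i\in A$, $C_i,C\subseteq A\subseteq A^0$. It suffices to find $v\in A_=$ and $q'\le q$ with $q'\le t^\frown(v,B_v)^\frown(u,A^0)$, since the latter condition forces $\varphi$.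

*Case 1: all $v_i\in A_<$.* Choose $v\in A_=\cap C$ with $v_k\prec v$ (with $\operatorname{top}(t)\prec v$ if $k=0$) and $C\cap V_{\kappa(v)}\in F(v)$; by (G1) and (1) these requirements define sets in $u(\alpha)$. Put
$$q'=t'^\frown(v_1,C_1\cap B)^\frown\cdots^\frown(v_k,C_k\cap B)^\frown(v,C\cap B_v)^\frown(u,C).$$
Here $C_i\cap B\in F(v_i)$ because $v_i\in A_<$ gives $B\cap V_{\kappa(v_i)}\in F(v_i)$; and $C\cap B_v=(C\cap V_{\kappa(v)})\cap B_v\in F(v)$. Clearly $q'\le q$. Also $v_i\in B\cap V_{\kappa(v)}=B_v$, $C_i\cap B\subseteq B\cap V_{\kappa(v)}=B_v$, and $C\subseteq A^0$. So $q'\le t^\frown(v,B_v)^\frown(u,A^0)$.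

*Case 2: otherwise.* Let $l$ be least with $v_l\notin A_<$. If $v_l\in A_=$, let $v=v_l$ and obtain $q'$ from $q$ by replacing $C_i$ by $C_i\cap B$ for $i<l$ and $C_l$ by $C_l\cap B_{v_l}$. If $v_l\in A_>\setminus A_=$, take $\beta$ as in the definition of $A_>$ for $v_l$; then $C_l\in v_l(\beta)$. By (G1) and (G2) for $v_l$ there is $v\in A_=\cap C_l$ with $v_{l-1}\prec v$ (with $\operatorname{top}(t)\prec v$ if $l=1$) and $C_l\cap V_{\kappa(v)}\in F(v)$. Obtain $q'$ from $q$ by replacing $C_i$ by $C_i\cap B$ for $i<l$, inserting $(v,C_l\cap B_v)$ before $v_l$, and trimming $C_l$ to $C_l/v$. In both subcases $q'\le q$. For $i<l$ we have $v_i\in A_<\subseteq B$ and $\kappa(v_i)<\kappa(v)$, so $v_i\in B\cap V_{\kappa(v)}=B_v$ and $C_i\cap B\subseteq B_v$ as before; the new set at $v$ is a subset of $B_v$; and everything after $v$ in $q'$ lies in $A\subseteq A^0$. So $q'\le t^\frown(v,B_v)^\frown(u,A^0)$, which proves the claim.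

**Step 3: $\emptyset\in L^0\cup L^1$.** Suppose not. If $t\notin L^0\cup L^1$, then by Step 2 neither $H^0_t$ nor $H^1_t$ is in any $u(\alpha)$, so
$$Z_t:=\{v\in\mathcal G_\kappa:\operatorname{top}(t)\prec v,\ \forall B\in F(v)\ t^\frown(v,B)\notin L^0\cup L^1\}\in F(u).$$
Let $A$ be the set of $x\succ w$ in $\Delta_{t\notin L^0\cup L^1}Z_t$, and let $q=(v_1,C_1)^\frown\cdots^\frown(v_k,C_k)^\frown(u,C)\le(u,A)$ decide $\varphi$. By induction on $i$, $\langle(v_1,C_1),\dots,(v_i,C_i)\rangle\notin L^0\cup L^1$: the case $i=0$ is the assumption, and for $i\ge1$ the stem $t=\langle(v_1,C_1),\dots,(v_{i-1},C_{i-1})\rangle$ is in $V_{\kappa(v_i)}$, so $v_i\in Z_t$. For $i=k$ this contradicts that $q$ decides $\varphi$. $\square$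

**Lemma 9 (local names).** Let $u$ be good, $\operatorname{lh}(u)>1$, $w\in\mathcal G_{\kappa(u)}$, $\lambda<\kappa(u)$, $\dot a$ an $R_u$-name for a subset of $\lambda$. There are $A\in F(u)$ and $\sigma\subseteq R_w\times\lambda$ such that for all $r\in R_w$, $r^\frown(u,A)\Vdash\dot a=\sigma[G_w]$, where $\sigma[G_w]=\{\xi:\exists r\in G_w\ (r,\xi)\in\sigma\}$.

*Proof.* We may assume $\lambda\geq 1$. For $K$ $Q_w$-generic let $\sigma_K=\{(r,\xi)\in R_w\times\lambda:\exists t\in K\ r^\frown t\Vdash\xi\in\dot a\}$. By Lemma 8, for each $(r,\xi)\in R_w\times\lambda$ some $(u,A_{r,\xi})\in Q_w$ decides whether $(r,\xi)\in\sigma_K$. Let $A=\bigcap A_{r,\xi}$, which is in $F(u)$ since $|R_w\times\lambda|<\kappa(u)$. So $(u,A)$ forces $\sigma_K=\sigma$ for a certain $\sigma\in V$. If $r_0{}^\frown(u,A)\in G$, then by (E5) $G$ induces a product generic $G_w\times K$ with $(u,A)\in K$. As $G\cap P_w$ generates $G$, $\xi\in\dot a[G]$ iff $\exists r\in G_w\,\exists t\in K\ r^\frown t\Vdash\xi\in\dot a$, iff $\exists r\in G_w\ (r,\xi)\in\sigma_K=\sigma$.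 $\square$

## Dense sets of $R_u$ reflect to $R_{u\upharpoonright\tau}$

From now on $u$ is the sequence of Lemma 6, of length $\theta$, and "stem" means stem of $R_u$; these are also the stems of each $R_{u\upharpoonright\tau}$, $1\le\tau<\theta$. Since $V_{\kappa+1}\subseteq M$, $R^M_{u\upharpoonright\tau}=R_{u\upharpoonright\tau}$.

We identify names for subsets of $\delta$ with subsets of $R_w\times\delta$. For such names, $r\Vdash\beta\in\sigma$ iff $\{p:\exists p'\ge p\ (p',\beta)\in\sigma\}$ is dense below $r$. For $R_{u\upharpoonright\tau}$ and $\sigma\in M$ this is absolute between $M$ and $V$. Hence so are $r\Vdash\beta\notin\sigma$ (no extension of $r$ forces $\beta\in\sigma$), $r\Vdash\sigma=\sigma'$ (for all $\beta$, each $p\le r$ forces $\beta\in\sigma$ iff it forces $\beta\in\sigma'$), $r\Vdash\sigma\ne\sigma'$ (no $p\le r$ forces $\sigma=\sigma'$), and $r\Vdash\sigma(\beta)\ne\sigma'(\beta)$ (no $p\le r$ forces $\beta$ into both or out of both).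

**Lemma 10 (reflection).** Let $D\subseteq R_u$ be open dense, $L=\{r\text{ stem}:\exists A\in F(u)\ r^\frown(u,A)\in D\}$, and choose such $A_r$ for $r\in L$. There is $\tau^*<\theta$ such that for all $\tau\in[\tau^*,\theta)$ with $\tau\ge1$, $\{r^\frown(u\upharpoonright\tau,A_r):r\in L\}$ is predense in $R_{u\upharpoonright\tau}$.

*Proof.* **Step 1: ranking stems by how many measures it takes to get into $L$.** Let $L_0=L$. Let $L_{n+1}$ be $L_n$ together with all stems $r$ such that for some $0<\alpha<\theta$
$$\{v\in\mathcal G_\kappa:\operatorname{top}(r)\prec v,\ \exists B\in F(v)\ r^\frown(v,B)\in L_n\}\in u(\alpha).\tag{3}$$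
Let $L_\infty=\bigcup_nL_n$. Each $L_n$ is closed under strengthening: if $r\in L_n$ and $r'\le r$, then $r'\in L_n$. For $n=0$ use (E2) and openness of $D$; for $n+1$ use $r'^\frown(v,B)\le r^\frown(v,B)$. For $r\in L_\infty\setminus L_0$, let $n$ be least with $r\in L_n$ and fix $\alpha(r)$ witnessing (3) with $L_{n-1}$ in place of $L_n$. Let $\tau^*=\sup\{\alpha(r)+1:r\in L_\infty\setminus L_0\}$. There are only $\kappa$ stems and $\theta>\kappa$ is regular, so $\tau^*<\theta$.

**Step 2: every stem $r$ has some $r'\le r$ in $L_\infty$.** Suppose not. If $e\notin L_\infty$, then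
$$Z_e:=\{v\in\mathcal G_\kappa:\operatorname{top}(e)\prec v,\ \forall B\in F(v)\ e^\frown(v,B)\notin L_\infty\}\in F(u).$$
Otherwise, for some $\alpha$, $\{v:\operatorname{top}(e)\prec v,\exists B\in F(v)\ e^\frown(v,B)\in L_\infty\}\in u(\alpha)$; by countable completeness the same holds with some $L_n$, and $e\in L_{n+1}$, a contradiction. Let $Z=\Delta_{e\notin L_\infty}Z_e\in F(u)$. Take $q\le r^\frown(u,Z)$ in $D$, $q=r'^\frown(v_1,C_1)^\frown\cdots^\frown(v_k,C_k)^\frown(u,C)$ as in (E3). Then $r'\notin L_\infty$ by assumption. Inductively $r'^\frown(v_1,C_1)^\frown\cdots^\frown(v_i,C_i)\notin L_\infty$, since the previous stem $e$ is in $V_{\kappa(v_i)}$ and $v_i\in Z$, so $v_i\in Z_e$. But for $i=k$ this stem is in $L_0$ because $q\in D$, a contradiction.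

**Step 3: predensity.** Let $\tau\ge\tau^*$, $\tau\ge1$, and $e^\frown(u\upharpoonright\tau,B)\in R_{u\upharpoonright\tau}$. Pick $e'\le e$ in $L_\infty$ with least $n$ such that $e'\in L_n$. If $n>0$, then $0<\alpha(e')<\tau$, so $B\in u(\alpha(e'))$, and $\{v:B\cap V_{\kappa(v)}\in F(v)\}\in u(\alpha(e'))$ by (G2). Hence there are $v\in B$ with $\operatorname{top}(e')\prec v$ and $B\cap V_{\kappa(v)}\in F(v)$, and $B'\in F(v)$ with $e'^\frown(v,B')\in L_{n-1}$. Then $e'^\frown(v,B'\cap B)\in L_{n-1}$ by closure under strengthening, and $e'^\frown(v,B'\cap B)^\frown(u\upharpoonright\tau,B)\le e^\frown(u\upharpoonright\tau,B)$ by (E1) and (E2). Repeating at most $n$ times we get $e^*\in L_0$ with $e^{*\frown}(u\upharpoonright\tau,B)\le e^\frown(u\upharpoonright\tau,B)$. Since $A_{e^*}\in F(u)\subseteq F(u\upharpoonright\tau)$, the condition $e^{*\frown}(u\upharpoonright\tau,B\cap A_{e^*})$ extends both $e^\frown(u\upharpoonright\tau,B)$ and $e^{*\frown}(u\upharpoonright\tau,A_{e^*})$. $\square$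

## The generic sets $D_\tau$: inaccessibility and $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$

For $0<\tau<\theta$ let, in $V[G]$,
$$D_\tau=\{\kappa(x):x\in\Gamma_\tau\text{ occurs in }G\}.$$
It is unbounded in $\kappa$: given $s^\frown(u,A)$ and $\varepsilon<\kappa$, as $A\cap\Gamma_\tau\in u(\tau)$ we can choose $x\in A\cap\Gamma_\tau$ with $\operatorname{top}(s)\prec x$, $\kappa(x)>\varepsilon$ and $A\cap V_{\kappa(x)}\in F(x)$, and pass to $s^\frown(x,A\cap V_{\kappa(x)})^\frown(u,A)$.

**Lemma 11.** Let $\Vdash\dot g:\kappa\to\kappa$. There is $\tau_g<\theta$ such that for all $\tau\in[\tau_g,\theta)$, $\Vdash\exists\varepsilon<\kappa\,\forall\delta\in\dot D_\tau\setminus\varepsilon:\ \dot g[\delta]\subseteq\delta$.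

*Proof.* **Step 1: choose $\tau_g$ and reflect.** For $\alpha<\kappa$ apply Lemma 10 to $\{p:p\text{ decides }\dot g(\alpha)\}$, obtaining $L_\alpha$, $A^\alpha_r$, $\tau^*_\alpha$; for $r\in L_\alpha$ let $r^\frown(u,A^\alpha_r)\Vdash\dot g(\alpha)=\beta^\alpha_r$. Let $\tau_g=\sup_\alpha\tau^*_\alpha+1<\theta$ and $\tau\in[\tau_g,\theta)$. Let
$$A=\{x\in\mathcal G_\kappa:\forall(\alpha,r)\in V_{\kappa(x)},\ r\in L_\alpha\Rightarrow x\in A^\alpha_r\}\in F(u).$$
Let $S$ be the set of $x\in\mathcal G_\kappa$ such that $\beta^\alpha_r<\kappa(x)$ for all $(\alpha,r)\in V_{\kappa(x)}$ with $r\in L_\alpha$, and for every $\alpha<\kappa(x)$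
$$\{r^\frown(x,A^\alpha_r\cap V_{\kappa(x)}):r\in L_\alpha\cap V_{\kappa(x)},\ A^\alpha_r\cap V_{\kappa(x)}\in F(x)\}\text{ is predense in }R_x.\tag{4}$$
Then $S\in u(\tau)$, that is, $u\upharpoonright\tau\in j(S)$: for $\alpha<\kappa$ and $r\in V_\kappa$ we have $r\in j(L_\alpha)\iff r\in L_\alpha$, $j(\beta^\alpha_r)=\beta^\alpha_r<\kappa$, and $j(A^\alpha_r)\cap V_\kappa=A^\alpha_r\in F(u\upharpoonright\tau)$; so (4) for $u\upharpoonright\tau$ in $M$ is the conclusion of Lemma 10, and predensity in $R_{u\upharpoonright\tau}\in M$ is absolute. By Lemma 7, $A':=A\cap(S\cup(\mathcal G_\kappa\setminus\Gamma_\tau))\in F(u)$.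

**Step 2: points of $D_\tau$ are closure points.** Given a condition $s^\frown(u,B)$, let $q=s^\frown(u,B\cap A')$ and $\varepsilon=\kappa(\operatorname{top}(s))+1$ ($\varepsilon=0$ if $s=\emptyset$). Let $q\in G$, let $x\in\Gamma_\tau$ occur in $G$ with $\delta=\kappa(x)\ge\varepsilon$, and let $\alpha<\delta$. We show $\dot g(\alpha)[G]<\delta$; as $s^\frown(u,B)$ was arbitrary, this proves the lemma.

Apply (E3) to a condition in $G$ below $q$ in which $x$ occurs: $x\in A'$, hence $x\in S$. By (4) and genericity of $G_x$ there is $r\in L_\alpha\cap V_{\kappa(x)}$ with $r^\frown(x,A^\alpha_r\cap V_{\kappa(x)})\in G_x$. Take $p'\in G$ below $q$ and below $r^\frown(x,A^\alpha_r\cap V_{\kappa(x)})^\frown(u,\mathcal G_\kappa)$. Then $p'=r''^\frown t^\frown(u,C)$ with $r''\in R_x$, $r''\le r^\frown(x,A^\alpha_r\cap V_{\kappa(x)})$.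

By (E3) for $q$, all sequences in $t$, all elements of sets in $t$, and all elements of $C$ are in $A$. They are also $\succ x$, and $(\alpha,r)\in V_{\kappa(x)}$, hence they are in $A^\alpha_r$. Also $x\in A$ gives $x\in A^\alpha_r$. By (E3) in $R_x$, $r''=r'''^\frown(v_1,C_1)^\frown\cdots^\frown(x,C')$ with $r'''\le r$, $v_i\in A^\alpha_r$ and $C_i,C'\subseteq A^\alpha_r$. So by (E3) $p'\le r^\frown(u,A^\alpha_r)$, and $\dot g(\alpha)[G]=\beta^\alpha_r<\kappa(x)=\delta$ since $x\in S$. $\square$

**Proposition 12.** In $V[G]$: $\kappa$ is inaccessible, cardinals $\ge\kappa$ are preserved, $2^\kappa=(2^\kappa)^V$, and $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$.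

*Proof.* *Regularity.* Let $g:\gamma\to\kappa$, $\gamma<\kappa$; extend $g$ by $0$ to $\kappa$. By Lemma 11 there are $\tau$ and $\delta\in D_\tau$, $\delta>\gamma$, with $g[\gamma]\subseteq g[\delta]\subseteq\delta$. So no such $g$ is cofinal: $\kappa$ is a regular cardinal, and it is $>\omega$.

*Strong limit.* Suppose $p$ forces $\langle\dot a_i:i<\kappa\rangle$ to be distinct subsets of $\gamma<\kappa$. Extending $p$ we may assume $p=s^\frown(u,A)$ with $s\in R_w$; changing the names off $p$, we may assume that each $\dot a_i$ is a name for a subset of $\gamma$. By Lemma 9 choose $A_i\in F(u)$, $\sigma_i\subseteq R_w\times\gamma$ with $s^\frown(u,A_i\cap A)\Vdash\dot a_i=\sigma_i[G_w]$. As $2^{|R_w\times\gamma|}<\kappa$, $\sigma_i=\sigma_{i'}$ for some $i\ne i'$, and $s^\frown(u,A\cap A_i\cap A_{i'})\Vdash\dot a_i=\dot a_{i'}$, a contradiction. So $2^{|\gamma|}<\kappa$ in $V[G]$ for every $\gamma<\kappa$.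

*Cardinals above $\kappa$, and $2^\kappa$.* By (E4) $R_u$ is $\kappa^+$-c.c., so cardinals and cofinalities above $\kappa$ are preserved. There are $\kappa$ stems and $F(u)\subseteq\mathcal P(V_\kappa)$, so $|R_u|\le2^\kappa$; hence there are at most $((2^\kappa)^\kappa)^\kappa=2^\kappa$ nice names for subsets of $\kappa$.

*$\mathfrak b$ and $\mathfrak d$.* Let $d_\tau(i)=\min(D_\tau\setminus(i+1))$. If $\mu<\theta$ and $(g_\zeta)_{\zeta<\mu}\in V[G]$ are functions in $\kappa^\kappa$, take in $V$ a sequence of names $\dot g_\zeta$ with $\Vdash\dot g_\zeta:\kappa\to\kappa$, and $\tau<\theta$ with $\tau\ge\sup_\zeta\tau_{g_\zeta}$. By Lemma 11, for each $\zeta$ there is $\varepsilon$ such that for $i\ge\varepsilon$ the point $\delta=d_\tau(i)$ satisfies $g_\zeta[\delta]\subseteq\delta$, so $g_\zeta(i)<d_\tau(i)$. So $\mathfrak b(\kappa)\ge\theta$. Also $\{d_\tau:0<\tau<\theta\}$ is dominating, so $\mathfrak d(\kappa)\le\theta$. $\square$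

## No set of size $\kappa^+$ can be covered: proof of Theorem 1(2)

If $|X|>\kappa$, then $X$ has a subset of size $\kappa^+$, and an $f$ that works for the subset works for $X$; so it suffices to treat $|X|=\kappa^+$. Suppose some $p_0=s^\frown(u,A_0)$ forces that $\{\dot x_\xi:\xi<\kappa^+\}$, listed with distinct $\dot x_\xi$, is a counterexample: for every $f\in\kappa^\kappa$ with infinite values there is a covering sequence $(Y_i)$ as in item 2. Replacing $\dot x_\xi$ off $p_0$ by the $\xi$th of $\kappa^+$ distinct elements of $2^\kappa\cap V$, we assume $\Vdash\dot x_\xi\in2^\kappa$ and $\Vdash\dot x_\xi\ne\dot x_\eta$ for $\xi\ne\eta$.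

**Step 1: local names for the $\dot x_\xi$, and their images under $j$.** For each $\xi<\kappa^+$ and $w\in\mathcal G_\kappa$, Lemma 9 gives $A^\xi_w\in F(u)$ and an $R_w$-name $x^\xi_w\subseteq R_w\times\kappa(w)$ with
$$r^\frown(u,A^\xi_w)\Vdash\dot x_\xi\upharpoonright\kappa(w)=x^\xi_w[G_w]\qquad(r\in R_w).$$
Let $A^\xi=\Delta_{w\in\mathcal G_\kappa}A^\xi_w=\{x\in\mathcal G_\kappa:\forall w\in\mathcal G_{\kappa(x)}\ x\in A^\xi_w\}\in F(u)$. If $A\subseteq A^\xi$ and $A\in F(u)$, then $A/w\subseteq A^\xi_w$, so
$$r^\frown(u,A)\Vdash\dot x_\xi\upharpoonright\kappa(w)=x^\xi_w[G_w]\qquad(w\in\mathcal G_\kappa,\ r\in R_w).\tag{5}$$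
For $0<\tau<\theta$ let $x^{\xi,\tau}=j(\langle x^\xi_w:w\in\mathcal G_\kappa\rangle)_{u\upharpoonright\tau}$, an $R_{u\upharpoonright\tau}$-name in $M$ for an element of $2^\kappa$.

**Step 2: a $\tau$ at which all these names are forced to differ.** *For $\xi\ne\eta$ there is $\tau_{\xi\eta}<\theta$ such that for all $\tau\in[\tau_{\xi\eta},\theta)$, $\tau\ge1$: $\Vdash_{R_{u\upharpoonright\tau}}x^{\xi,\tau}\ne x^{\eta,\tau}$.*

Apply Lemma 10 to the open dense set $D=\{p:\exists\beta<\kappa\ p\Vdash\dot x_\xi(\beta)\ne\dot x_\eta(\beta)\}$, obtaining $L$, $A_r$ and $\tau^*=:\tau_{\xi\eta}$. Let $\beta_r$ be a witness for $r^\frown(u,A_r)\in D$. Let $\tau\ge\tau_{\xi\eta}$, $\tau\ge1$. By predensity it suffices that $r^\frown(u\upharpoonright\tau,A_r)\Vdash x^{\xi,\tau}(\beta_r)\ne x^{\eta,\tau}(\beta_r)$ for each $r\in L$. This is absolute between $M$ and $V$, and $j(r)=r$, $j(\beta_r)=\beta_r$, $j(A_r)\cap V_\kappa=A_r$. So by the definition of $u(\tau)$ it suffices that for $u(\tau)$-almost all $v$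
$$r^\frown(v,A_r\cap V_{\kappa(v)})\Vdash_{R_v}x^\xi_v(\beta_r)\ne x^\eta_v(\beta_r).\tag{6}$$
Let $v\in A_r\cap A^\xi\cap A^\eta$ with $\operatorname{top}(r)\prec v$, $\beta_r<\kappa(v)$ and $A_r\cap V_{\kappa(v)}\in F(v)$; by (G1) and (1) the set of these $v$ is in $F(u)\subseteq u(\tau)$. If (6) fails, some $r'\le r^\frown(v,A_r\cap V_{\kappa(v)})$ in $R_v$ forces $x^\xi_v(\beta_r)=x^\eta_v(\beta_r)$. Then $q=r'^\frown(u,A_r\cap A^\xi\cap A^\eta)\le r^\frown(u,A_r)$ by (E3), as $v\in A_r$; so $q\Vdash\dot x_\xi(\beta_r)\ne\dot x_\eta(\beta_r)$. But by (5) $q\Vdash\dot x_\xi(\beta_r)=x^\xi_v[G_v](\beta_r)=x^\eta_v[G_v](\beta_r)=\dot x_\eta(\beta_r)$, a contradiction.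

There are $\kappa^+$ pairs and $\theta>\kappa^+$ is regular, so we can **fix $\tau<\theta$, $\tau\ge1$, above all $\tau_{\xi\eta}$.**

*Why $\tau$ must be large.* Let $\dot x_\xi$ name $\emptyset$ and let $\dot x_\eta$ name $D_{\tau'}$; they are forced to differ. Take $x^\xi_w=\emptyset$ and $x^\eta_w=\{(r,\kappa(x)):x\in\Gamma_{\tau'}\text{ occurs in }r\in R_w,\ x\ne w\}$. If $1\le\tau\le\tau'$, then $x^{\eta,\tau}=\{(r,\kappa(x)):x\in\Gamma_{\tau'}\text{ occurs in }r\in R_{u\upharpoonright\tau},\ x\ne u\upharpoonright\tau\}$. By Lemma 7, $\mathcal G_\kappa\setminus\Gamma_{\tau'}\in F(u\upharpoonright\tau)$, and $(u\upharpoonright\tau,\mathcal G_\kappa\setminus\Gamma_{\tau'})$ forces $x^{\eta,\tau}=\emptyset=x^{\xi,\tau}$.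

**Step 3: the function $f$, and local names for the cover.** Let $\gamma=\kappa(\operatorname{top}(s))$ ($\gamma=0$ if $s=\emptyset$) and, in $V[G]$,
$$f(i)=\min\big(D_\tau\setminus(\max(i,\gamma)+1)\big).$$
The values of $f$ are infinite. By assumption there is a name $\langle\dot Y_i:i<\kappa\rangle$ such that $p_0$ forces $\dot Y_i\subseteq2^{f(i)}$, $|\dot Y_i|\le|f(i)|$ and $\{\dot x_\xi:\xi<\kappa^+\}\subseteq\bigcup_i\bigcup_{\eta\in\dot Y_i}[\eta]$.

For $\delta\in D_\tau$, $f(i)=\delta$ implies $i<\delta$, so $\bigcup\{Y_i:f(i)=\delta\}$ has at most $|\delta|\cdot|\delta|=|\delta|$ elements. For $w\in\Gamma_\tau$, $\delta=\kappa(w)$, let $\dot e_w$ be a name for a function $\delta\to2^\delta$ such that $p_0$ forces: if $w$ occurs in $\dot G$, then $\bigcup\{\dot Y_i:f(i)=\delta\}\subseteq\operatorname{ran}(\dot e_w)$. Code $\dot e_w$ as a subset of $\delta$ via a pairing function. Lemma 9 then gives $A_w\in F(u)$ and $R_w$-names $z^w_i\subseteq R_w\times\delta$ $(i<\delta)$ such that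
$$r^\frown(u,A_w)\Vdash\forall i<\delta\ \ \dot e_w(i)=z^w_i[G_w]\qquad(r\in R_w).\tag{7}$$
Let $A^*=\Delta_{w\in\Gamma_\tau}A_w=\{x\in\mathcal G_\kappa:\forall w\in\Gamma_\tau\cap V_{\kappa(x)}\ x\in A_w\}\in F(u)$.

**Step 4: a $\xi$ that escapes all $\kappa$ names, by counting at $\kappa$.** Since $u\upharpoonright\tau\in j(\Gamma_\tau)$, $\langle z^*_i:i<\kappa\rangle:=j(\langle\langle z^w_i:i<\kappa(w)\rangle:w\in\Gamma_\tau\rangle)_{u\upharpoonright\tau}$ is defined and consists of $R_{u\upharpoonright\tau}$-names for elements of $2^\kappa$. By (E4), $R_{u\upharpoonright\tau}$ is $\kappa^+$-c.c., and by Step 2 the names $x^{\xi,\tau}$ are pairwise forced to differ. So Lemma 5 gives $\xi<\kappa^+$ with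
$$\Vdash_{R_{u\upharpoonright\tau}}x^{\xi,\tau}\ne z^*_i\quad\text{for all }i<\kappa.$$
By absoluteness this holds in $M$, and therefore
$$E:=\{w\in\Gamma_\tau:\forall i<\kappa(w)\ \Vdash_{R_w}x^\xi_w\ne z^w_i\}\in u(\tau).$$
By Lemma 7, $A':=E\cup(\mathcal G_\kappa\setminus\Gamma_\tau)\in F(u)$.

**Step 5: this $x_\xi$ is not covered.** Let $A=A_0\cap A'\cap A^*\cap A^\xi$ and $q=s^\frown(u,A)\le p_0$. Let $q\in G$, $i<\kappa$ and $\delta=f(i)$. Then $\delta\in D_\tau$ and $\delta>\gamma$. Let $w\in\Gamma_\tau$ occur in $G$ with $\kappa(w)=\delta$, and take $p'\in G$, $p'\le q$, in which $w$ occurs. As $\kappa(w)>\gamma$, (E3) gives $w\in A\subseteq A'$, so $w\in E$. Write $p'=r^\frown t^\frown(u,C)$ with $r\in R_w$. By (E3) for $q$, all sequences in $t$ and all elements of the sets in $t$ and of $C$ are in $A$; so (E3) gives $p'\le r^\frown(u,A)$, and $r^\frown(u,A)\in G$.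

As $A\subseteq A^\xi$, (5) gives $x_\xi\upharpoonright\delta=x^\xi_w[G_w]$. As $A/w\subseteq A^*/w\subseteq A_w$, (7) gives $e_w(k)=z^w_k[G_w]$ for all $k<\delta$. As $w\in E$ and $G_w$ is $R_w$-generic, $x_\xi\upharpoonright\delta\ne e_w(k)$ for all $k<\delta$. Since $Y_i\subseteq\operatorname{ran}(e_w)$, we get $x_\xi\upharpoonright f(i)\notin Y_i$. As $i$ was arbitrary, $x_\xi\notin\bigcup_i\bigcup_{\eta\in Y_i}[\eta]$, contradicting $q\le p_0$. This proves Theorem 1(2). $\square$

## $\mathrm{BC}(\kappa)$ and the cardinal characteristics in $V[G]$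

*Proof of Theorem 1, items 1, 3 and 4.* $R_u$ is $\kappa^+$-c.c. by (E4) and has size at most $2^\kappa$. Item 1 is in Proposition 12.

*Item 3.* In $V[G]$, sets of size $\le\kappa$ are strong measure zero, as checked by hand. If $|X|>\kappa$, take $f$ from item 2. Its values are infinite, so singletons are allowed as $Y_i$, and there is no $(\eta_i)_{i<\kappa}$ with $\eta_i\in2^{f(i)}$ and $X\subseteq\bigcup_i[\eta_i]$. So $X$ is not strong measure zero, and $\mathrm{BC}(\kappa)$ holds.

*Item 4.* $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$ is in Proposition 12. Since $\kappa$ is inaccessible and $\mathrm{BC}(\kappa)$ holds in $V[G]$, Proposition 4 applied in $V[G]$ gives $\operatorname{cov}(\mathcal M_\kappa)=\operatorname{non}(\mathrm{SMZ}_\kappa)=\kappa^+$. $\square$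

This completes the proof of Theorem 1, and with it that of Theorem 2.
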